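\title{Linearly ordered $\omega$-automatic structures have injective presentations}

\begin{abstract}
In an $\omega$-automatic structure the elements are named by infinite words, and the relations, including equality, are decided on names by B\"uchi automata. We show that if one of the relations is a linear order of the universe, then the structure has a presentation in which every element has exactly one name; such a presentation is obtained from any given one by restriction to a regular set of names. The proof attaches to each class of a regular equivalence relation a canonical infinite word, its code, and shows by a Ramsey argument that in the ordered case only boundedly many classes share a code. The same method gives a decidable dichotomy: a regular equivalence relation on $\omega$-words either has a regular set of representatives or contains a uniform copy of eventual equality.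
\end{abstract}

\section{The question}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\Sigma^\omega$ the set of $\omega$-words $\alpha=\alpha(0)\alpha(1)\cdots$ over $\Sigma$. A \emph{B\"uchi automaton} over $\Sigma$ consists of a finite set $Q$ of states, an initial state $q_0$, a set of transitions contained in $Q\times\Sigma\times Q$, and a set $F\subseteq Q$ of accepting states. A \emph{run} on $\alpha$ is a sequence $q_0q_1q_2\cdots$ of states in which every $(q_n,\alpha(n),q_{n+1})$ is a transition; it is \emph{accepting} if $q_n\in F$ for infinitely many $n$. A language $L\subseteq\Sigma^\omega$ is \emph{regular} if it is the set of words on which some B\"uchi automaton has an accepting run. To let an automaton read several words in parallel, one forms the \emph{convolution} $\alpha_0\otimes\dots\otimes\alpha_{n-1}$, the $\omega$-word over $\Sigma^n$ whose $i$-th letter is $\langle\alpha_0(i),\dots,\alpha_{n-1}(i)\rangle$. An $n$-ary relation on $\Sigma^\omega$ is \emph{regular} if the convolutions of its tuples form a regular language. The same definition applies when the coordinates are words over different alphabets.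

\begin{definition}\label{def:presentation}
Let $\mathcal A=\langle A,(R^{\mathcal A})_R\rangle$ be a structure with finite relational signature. An \emph{$\omega$-automatic presentation} of $\mathcal A$ consists of a finite alphabet $\Sigma$, a regular language $L\subseteq\Sigma^\omega$, a regular binary relation $\approx$ on $L$, a regular relation $L_R$ on $L$ for each symbol $R$, of the same arity, and a surjection $\pi\colon L\to A$ such that
\[
\pi(\alpha)=\pi(\beta)\iff\alpha\approx\beta
\qquad\text{and}\qquad
\bar\alpha\in L_R\iff\pi(\bar\alpha)\in R^{\mathcal A}
\]
for all $\alpha,\beta\in L$, all $R$ and all tuples $\bar\alpha$ from $L$. The presentation is \emph{injective} if $\pi$ is injective, that is, if $\approx$ is equality on $L$. The structure $\mathcal A$ is \emph{$\omega$-automatic} if it has an $\omega$-automatic presentation, and it is \emph{linearly ordered} if one of its relations is a linear order of $A$.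
\end{definition}

The words in $\pi^{-1}(a)$ are the names of the element $a$. For example, $\langle[0,1],\le\rangle$ is presented by binary expansions, $\pi(\alpha)=\sum_i\alpha(i)2^{-i-1}$. Here $\approx$ identifies $u01^\omega$ with $u10^\omega$ for each finite word $u$, and $\pi(\alpha)\le\pi(\beta)$ holds if and only if $\alpha\approx\beta$ or $\alpha$ precedes $\beta$ lexicographically. Deleting the words of the form $u01^\omega$ makes the presentation injective.

Can one always reduce to one name per element? If names were finite words, one would order them by length and then lexicographically. This is a well-order that an automaton can check, so the least names form a regular set of representatives. For infinite words the recipe breaks down, because the lexicographic order on $\Sigma^\omega$ is not a well-order. The basic example is \emph{eventual equality},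
\[
x\,E_0\,y\iff x(i)=y(i)\text{ for all but finitely many }i ,
\]
which is regular since an automaton can guess the position from which the two words agree. On $\{0,1\}^\omega$ the $E_0$-class of $1^\omega$ has no least member: it contains the decreasing sequence $0^n1^\omega$, whose infimum $0^\omega$ lies in another class. We shall see in Section~\ref{sec:E0} that no regular set whatsoever meets every $E_0$-class exactly once.

Injective presentations have a visible consequence. The lexicographic order on $L$ is regular, since an automaton only has to wait for the first position where two words differ. If $\pi$ is injective, this order transfers to a linear order of $A$. Hence every structure with an injective presentation can be expanded by a linear order to an $\omega$-automatic structure. The question whether the converse holds is posed in \cite{MSO}: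

\begin{quote}
\emph{Does every linearly ordered $\omega$-automatic structure have an injective $\omega$-automatic presentation, possibly over a different finite alphabet?}
\end{quote}

There is a reason for doubt: a linear order of $A$ compares different $\approx$-classes and says nothing about the words inside one class, so it gives no evident rule for choosing a name. There is also a reason for hope: the $E_0$-classes cannot be linearly ordered by a regular relation (Proposition~\ref{prop:E0}), so an order excludes the basic example. If that example is the only obstruction, the answer is yes. This is what we prove.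

\begin{theorem}\label{thm:main}
Every linearly ordered $\omega$-automatic structure has an injective $\omega$-automatic presentation. Consequently, a structure has an injective $\omega$-automatic presentation if and only if it can be expanded by a linear order to an $\omega$-automatic structure.
\end{theorem}

\begin{theorem}\label{thm:restrict}
Let $(\Sigma,L,\approx,(L_R)_R,\pi)$ be an $\omega$-automatic presentation of a linearly ordered structure $\mathcal A$. Then there is a regular set $T\subseteq L$ such that restricting $\pi$ and all $L_R$ to $T$ gives an injective presentation of $\mathcal A$ over the same alphabet.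
\end{theorem}

The proof of Theorem~\ref{thm:main} does not choose a word in each class. It gives each class a new name. In Section~\ref{sec:code} we attach to every $\approx$-class an $\omega$-word, its \emph{code}, which an automaton can compute from any member of the class and which records how finite prefixes can be exchanged without leaving the class. Different classes may have the same code. Section~\ref{sec:frame} shows that if too many do, then $L$ contains a highly homogeneous family of words on which $\approx$ behaves like $E_0$, and Section~\ref{sec:order} shows that an order is incompatible with such a family. So at most $N$ classes share a code, for a constant $N$, and a class is named by its code together with its rank among these classes. Theorem~\ref{thm:restrict} follows by uniformization in Section~\ref{sec:unif}. Finally, Theorem~\ref{thm:dichotomy} in Section~\ref{sec:dichotomy} treats arbitrary regular equivalence relations: such a relation has a regular set of representatives exactly when it contains no uniform copy of $E_0$, and this is decidable.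

\section{Notation and standard tools}\label{sec:tools}

For an $\omega$-word $\alpha$ we write $\alpha[n,m)$ for the factor on positions $n,\dots,m-1$, $\alpha[n,\infty)$ for the tail, and $\alpha|n=\alpha[0,n)$ for the prefix of length $n$. Every alphabet carries a fixed linear order, which induces the lexicographic order $<_{\mathrm{lex}}$ on $\Sigma^n$ and on $\Sigma^\omega$. Finite words of equal length are convolved letter by letter, so that $(u\otimes v)(u'\otimes v')=uu'\otimes vv'$.

Let $\approx$ be an equivalence relation on $L$, and write $[\alpha]$ for the class of $\alpha$. A \emph{transversal} of $\approx$ is a set $T\subseteq L$ that meets every class in exactly one point. A binary relation $V$ on $L$ is \emph{invariant} if $\alpha\approx\alpha'$, $\beta\approx\beta'$ and $\alpha\,V\,\beta$ imply $\alpha'\,V\,\beta'$. A \emph{total preorder} on $L$ is a transitive relation $\preceq$ such that $\alpha\preceq\beta$ or $\beta\preceq\alpha$ for all $\alpha,\beta\in L$. It \emph{induces} $\approx$ if $\alpha\approx\beta$ holds exactly when $\alpha\preceq\beta$ and $\beta\preceq\alpha$. Such a preorder is invariant, by transitivity, and amounts to a linear order on $L/{\approx}$. We write $\alpha\prec\beta$ for $\alpha\preceq\beta$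 and $\alpha\not\approx\beta$.

We use three standard facts. Formulas of \emph{monadic second-order logic} (MSO) over $(\omega,<)$ have variables for positions and variables for sets of positions. A word over $\Sigma$ is coded by the tuple of sets $\{i:\alpha(i)=a\}$, $a\in\Sigma$.

\begin{itemize}
\item[(F1)] (B\"uchi) A relation on $\omega$-words is regular if and only if it is definable in MSO over $(\omega,<)$, and the translations between formulas and automata are effective. The truth of MSO sentences over $(\omega,<)$ is decidable.
\end{itemize}

In practice (F1) means the following. A relation is regular as soon as it is defined by a formula that uses Boolean connectives, quantifiers over positions, over sets of positions and over $\omega$-words in finite alphabets, the order of positions, statements $\alpha(n)=a$, and relations already known to be regular.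

A semigroup morphism $\mu\colon\Gamma^+\to S$ \emph{saturates} a language $W\subseteq\Gamma^\omega$ if, whenever $w=w_0w_1\cdots$ and $w'=w'_0w'_1\cdots$ are factorizations into nonempty finite words with $\mu(w_i)=\mu(w'_i)$ for all $i$, we have $w\in W\iff w'\in W$. The factors $w_i$ and $w_i'$ need not have equal length. For $\Gamma=\Sigma^2$ we say that $\mu$ saturates a binary relation if it saturates the language of its convolutions.

\begin{itemize}
\item[(F2)] (B\"uchi) For finitely many regular languages over $\Gamma$ one can compute a finite semigroup $S$ and a morphism $\mu\colon\Gamma^+\to S$ that saturates all of them.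
\end{itemize}

For one language, given by an automaton, let $\mu(w)$ consist of two sets of pairs of states: the pairs $(q,q')$ such that some finite run leads from $q$ to $q'$ reading $w$, and the pairs for which such a run passes through $F$. The value $\mu(ww')$ is determined by $\mu(w)$ and $\mu(w')$, so the values form a finite semigroup. An accepting run on $w_0w_1\cdots$ is cut into segments, one for each $w_i$, and each segment is replaced by one for $w_i'$ that has the same end states and passes through $F$ if the old one did; the result is an accepting run on $w'_0w'_1\cdots$. For several languages take the product of the morphisms.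

\begin{itemize}
\item[(F3)] (Ramsey) If the two-element subsets of an infinite set are colored with finitely many colors, there is an infinite subset all of whose pairs have the same color. For all $c$ and $m$ one can compute $\rho$ such that every coloring of the pairs of a $\rho$-element set with $c$ colors has an $m$-element subset all of whose pairs have the same color.
\end{itemize}

An element $e$ of a semigroup is \emph{idempotent} if $ee=e$. In a finite semigroup every element $t$ has an idempotent power: if $t^{i+q}=t^i$ with $i,q\ge1$, then $t^m$ is idempotent for every multiple $m\ge i$ of $q$.

\section{Eventual equality cannot be ordered}\label{sec:E0}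

The mechanism by which an order helps is already visible for $E_0$.

\begin{proposition}\label{prop:E0}
No regular total preorder on $\{0,1\}^\omega$ induces $E_0$. Consequently $E_0$ has no regular transversal.
\end{proposition}

\begin{proof}
Suppose that $\preceq$ is such a preorder, and let $\mu$ saturate it. Choose $m\ge1$ such that $b=\mu(\langle0,1\rangle)^m$ is idempotent, and put $u=0^m$, $v=1^m$, so that $\mu(u\otimes v)=b$. Let $x=(uv)^\omega$ and $y=(vu)^\omega$. Compare the factorizations
\begin{align*}
x\otimes y&=(u\otimes v)\,(v\otimes u)\,(u\otimes v)\,(v\otimes u)\cdots,\\
ux\otimes vy&=(uu\otimes vv)\,(v\otimes u)\,(u\otimes v)\,(v\otimes u)\cdots .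
\end{align*}
The first factors have values $b$ and $bb=b$, and the other factors are identical, so $x\preceq y\iff ux\preceq vy$. Now $y=vx$ and $x=uy$. Hence $ux$ differs from $y$ only in the first block, and $vy$ differs from $x$ only in the first block. By invariance, $ux\preceq vy\iff y\preceq x$. Thus $x\preceq y\iff y\preceq x$. By totality one side holds, so both do, and therefore $x\,E_0\,y$. But $x$ and $y$ differ at every position.

If $T$ were a regular transversal of $E_0$, then the relation ``the member of $T$ in $[\alpha]$ is lexicographically at most the member of $T$ in $[\beta]$'' would be a total preorder inducing $E_0$, regular by (F1).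
\end{proof}

In words: idempotence lets us shift a pair of words by one block without the automaton noticing, finite changes are free, and for an alternating pair a shift by one block is the same as swapping the two words. An order cannot be symmetric under the swap.

To run this argument for an arbitrary $\approx$ we need two things. First, we need finite words that can be exchanged for each other finitely many times without leaving the class. The code, introduced next, locates such words. Second, the last line of the proof used that $(uv)^\omega$ and $(vu)^\omega$ are inequivalent. In general we shall only know this for words of the form $u^\omega$ and $v^\omega$ after a common prefix, and we shall need four words in place of two to bridge the gap.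

\section{The code of an equivalence class}\label{sec:code}

In this section and the next, $L\subseteq\Sigma^\omega$ is regular, $\approx$ is a regular equivalence relation on $L$, and $\mu\colon(\Sigma^2)^+\to S$ is a morphism to a finite semigroup that saturates $\approx$. Put $K=|S|$.

We look for finite information at each position $n$ that depends on a class $C$ and not on a member of it. For $u,v\in\Sigma^n$ let
\[
u\sim_C v\iff\forall\tau\in\Sigma^\omega\ (u\tau\in C\Leftrightarrow v\tau\in C).
\]
This is the usual right congruence of the language $C$, restricted to words of equal length. The language $C$ need not be regular, since there may be uncountably many classes and there are only countably many automata. But $C$ is recognized by an automaton that reads a fixed member of $C$ alongside its input, and this bounds the index of $\sim_C$ on each level.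

\begin{lemma}\label{lem:cong}
Let $C$ be a $\approx$-class.
\begin{itemize}
\item[(a)] If $u\sim_C v$, then $uz\sim_C vz$ for all $z\in\Sigma^*$.
\item[(b)] On each $\Sigma^n$ the relation $\sim_C$ has at most $K$ classes.
\end{itemize}
\end{lemma}

\begin{proof}
For (a), apply the definition of $u\sim_C v$ to the tails $z\tau$. For (b), the case $n=0$ is trivial, so let $n\ge1$ and fix $\alpha\in C$. Let $u,v\in\Sigma^n$ satisfy $\mu(u\otimes\alpha|n)=\mu(v\otimes\alpha|n)$, and let $\tau\in\Sigma^\omega$. Factor $u\tau\otimes\alpha$ and $v\tau\otimes\alpha$ into the prefix of length $n$ followed by single letters. The prefixes have equal values and the remaining letters coincide, so $u\tau\approx\alpha\iff v\tau\approx\alpha$. Hence $u\sim_C v$, and there are at most as many $\sim_C$-classes as values of $\mu$.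
\end{proof}

By the lemma, the $\sim_C$-classes behave like the states of a deterministic automaton with $K$ states whose transition function may change with the level. To write the sequence of transition functions as a word, we must number the states of each level in a way that depends only on $C$. The lexicographic order does this, since each level is finite.

\begin{definition}\label{def:code}
Let $C$ be a $\approx$-class. For each $n$ let $r^n_1<_{\mathrm{lex}}\dots<_{\mathrm{lex}}r^n_{k_n}$ be the lexicographically least members of the $\sim_C$-classes of $\Sigma^n$; thus $k_n\le K$. Let $\Delta$ be the finite set of all functions $\{1,\dots,K\}\times\Sigma\to\{1,\dots,K\}$, and define $\delta_n\in\Delta$ as follows: for $i\le k_n$, $\delta_n(i,a)$ is the unique $j$ with $r^n_ia\sim_C r^{n+1}_j$, and for $i>k_n$, $\delta_n(i,a)=1$. The \emph{code} of $C$ is $d_C=\delta_0\delta_1\delta_2\cdots\in\Delta^\omega$. For $\alpha\in L$ put $d(\alpha)=d_{[\alpha]}$.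
\end{definition}

By definition, $\alpha\approx\beta$ implies $d(\alpha)=d(\beta)$.

\begin{example}\label{ex:codes}
(a) Let $\approx$ be equality on $\{0,1\}^\omega$ and $C=\{\alpha\}$. For $n\ge1$ the $\sim_C$-classes of $\{0,1\}^n$ are $\{\alpha|n\}$ and its complement. For $n\ge2$ the complement has at least three elements, so $\sim_C$ determines $\alpha|n$, and hence $\alpha$. For $\alpha=1^\omega$ we have $r^n_1=0^n$ and $r^n_2=1^n$ for $n\ge1$; moreover $\delta_0(1,0)=1$, $\delta_0(1,1)=2$, and $\delta_n(1,0)=\delta_n(1,1)=\delta_n(2,0)=1$, $\delta_n(2,1)=2$ for $n\ge1$.

(b) For $E_0$ on $\{0,1\}^\omega$, membership of $u\tau$ in a class does not depend on $u\in\{0,1\}^n$. So $k_n=1$ for all $n$, every $\delta_n$ is constantly $1$, and all classes, of which there are uncountably many, have the same code.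

(c) Let $L$ be the set of eventually constant words over $\{0,\dots,m-1\}$, with $\approx$ the restriction of $E_0$. There are $m$ classes, comparison of the eventual letters is a regular total preorder inducing $\approx$, and as in (b) all classes have the same code. So even in the ordered case the code alone does not separate classes; the most one can hope for is a bound on the number of classes per code.
\end{example}

\begin{lemma}\label{lem:code}
\begin{itemize}
\item[(a)] Two classes $C,C'$ have the same code if and only if $\sim_C$ and $\sim_{C'}$ coincide on every $\Sigma^n$.
\item[(b)] The function $d\colon L\to\Delta^\omega$ has a regular graph.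
\end{itemize}
\end{lemma}

\begin{proof}
(a) The code is defined from $\sim_C$ alone, which gives one direction. For the other, run a word $u=a_0\cdots a_{n-1}$ through the code: put $i_0=1$ and $i_{m+1}=\delta_m(i_m,a_m)$, and call $i_n$ the end state of $u$. We claim that $i_n\le k_n$ and $u\sim_C r^n_{i_n}$. This holds for the empty word. If $u\sim_C r^n_i$, then Lemma~\ref{lem:cong}(a) gives $ua\sim_C r^n_ia\sim_C r^{n+1}_{\delta_n(i,a)}$, which is the induction step. Since the words $r^n_i$ are pairwise inequivalent, $u\sim_C v$ holds if and only if $u$ and $v$ have the same end state, and end states depend only on $d_C$.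

(b) We represent a word of length $n$ as $X|n$, by an $\omega$-word $X$ and a position $n$, and build MSO formulas with parameter $\alpha\in L$, writing $\sim$ for $\sim_{[\alpha]}$.
\begin{itemize}
\item $X|n\sim Y|n$: for all $\omega$-words $W,W'$ such that $W$ agrees with $X$ below $n$, $W'$ agrees with $Y$ below $n$, and $W$ agrees with $W'$ from $n$ on, we have $W\approx\alpha\Leftrightarrow W'\approx\alpha$.
\item $X|n$ is \emph{minimal}: there is no $Y$ with $Y|n<_{\mathrm{lex}}X|n$ and $Y|n\sim X|n$.
\item $X|n=r^n_i$, for fixed $i\le K$: the word $X|n$ is minimal, there are $X_1,\dots,X_{i-1}$ with minimal prefixes $X_1|n<_{\mathrm{lex}}\dots<_{\mathrm{lex}}X_{i-1}|n<_{\mathrm{lex}}X|n$, and there is no such chain of length $i$.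
\item $\delta_n(i,a)=j$, for fixed $i,a,j$: either there are $X,Y$ with $X|n=r^n_i$, $X(n)=a$, $Y|(n+1)=r^{n+1}_j$ and $X|(n+1)\sim Y|(n+1)$, or $j=1$ and no $X$ satisfies $X|n=r^n_i$.
\end{itemize}
Then $\gamma=d(\alpha)$ says that $\alpha\in L$ and that for every position $n$ and each of the finitely many triples $(i,a,j)$, the letter $\gamma(n)\in\Delta$ maps $(i,a)$ to $j$ if and only if $\delta_n(i,a)=j$. By (F1) this relation is regular.
\end{proof}

Part (a) shows in particular that whether two classes have the same code does not depend on the choice of $\mu$.

\section{Many classes with one code}\label{sec:frame}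

Let $\mathcal F$ be a finite family of invariant regular binary relations on $L$ that contains $\approx$, and assume that $\mu$ saturates every member of $\mathcal F$. Let $\rho$ be a number, given by (F3), such that every coloring of the pairs of a $\rho$-element set with $K^2$ colors has a four-element subset all of whose pairs have the same color, and put
\[
N=K^2\rho .
\]

\subsection*{Frames}

The following configuration plays the part of the words $0^m$ and $1^m$ in Proposition~\ref{prop:E0}.

\begin{definition}\label{def:frame}
A \emph{frame} consists of a word $p\in\Sigma^+$ and words $u_0,u_1,u_2,u_3\in\Sigma^+$ of equal length such that, with $w_x=p\,u_{x_0}u_{x_1}u_{x_2}\cdots$ for $x=x_0x_1x_2\cdots\in\{0,1,2,3\}^\omega$, the following hold.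
\begin{itemize}
\item[(H)] There are idempotents $a,b,c\in S$ such that $\mu(u_i\otimes u_j)$ equals $a$, $b$ or $c$ according to whether $i=j$, $i<j$ or $i>j$.
\item[(E)] If $x\,E_0\,y$, then $w_x\approx w_y$. In particular $w_x\in L$ for all $x$.
\item[(I)] If $i\ne j$, then $w_{i^\omega}\not\approx w_{j^\omega}$.
\end{itemize}
\end{definition}

For $x,y\in\{0,1,2,3\}^\omega$ the \emph{sign sequence} $\operatorname{sg}(x,y)\in\{{=},{<},{>}\}^\omega$ has as its $k$-th letter the symbol ${=}$, ${<}$ or ${>}$ according to whether $x_k=y_k$, $x_k<y_k$ or $x_k>y_k$. Under (H), this sequence determines the values of $\mu$ on the factors of $w_x\otimes w_y=(p\otimes p)(u_{x_0}\otimes u_{y_0})(u_{x_1}\otimes u_{y_1})\cdots$.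

\begin{lemma}\label{lem:frame}
If more than $N$ distinct $\approx$-classes have the same code, then there is a frame.
\end{lemma}

The idea is to take members of four of the classes, cut them at common positions $n_0<n_1<\cdots$, and form new words by switching from one member to another at the cuts. A common code guarantees that finitely many switches keep us in the class of the member we finally follow. Ramsey's theorem makes all blocks of one member look alike to $\mu$, so that they can be replaced by the first block.

\begin{proof}
Let $C_0,\dots,C_N$ be distinct classes with the same code. By Lemma~\ref{lem:code}(a) they have the same relation $\sim_{C_i}$, which we denote by $\sim$. Choose $\alpha_i\in C_i$.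

\emph{Step 1: levels at which many prefixes are equivalent.} Let $n\ge1$. The $N+1$ indexed words $\alpha_i|n$ fall into at most $K$ classes of $\sim$, so there is a set $\Lambda_n\subseteq\{0,\dots,N\}$ of more than $N/K=K\rho$ indices whose words $\alpha_i|n$ are pairwise $\sim$-equivalent. There are finitely many possible sets, so $\Lambda_n$ equals one set $\Lambda$ for all $n$ in an infinite set $M$.

\emph{Step 2: homogeneous cuts.} Color each pair $n<n'$ from $M$ by the family of values $\mu(\alpha_i[n,n')\otimes\alpha_j[n,n'))$, $i,j\in\Lambda$. By (F3) there are $n_0<n_1<\cdots$ in $M$ and elements $t_{ij}\in S$ with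
\begin{equation}\label{eq:hom}
\mu\bigl(\alpha_i[n_k,n_l)\otimes\alpha_j[n_k,n_l)\bigr)=t_{ij}\qquad\text{for all }k<l\text{ and }i,j\in\Lambda .
\end{equation}
Splitting the interval $[n_0,n_2)$ at $n_1$ gives $t_{ij}=t_{ij}t_{ij}$.

\emph{Step 3: homogeneous indices.} Since $|\Lambda|>K\rho$, at least $\rho$ indices $i\in\Lambda$ have the same value $t_{ii}=a$. Color each pair $i<j$ of these indices by $(t_{ij},t_{ji})\in S^2$. By the choice of $\rho$ there are four indices and $b,c\in S$ with $t_{ij}=b$ and $t_{ji}=c$ for all $i<j$ among the four. Rename the corresponding words and classes, in increasing order of the index, as $\beta_0,\dots,\beta_3$ and $B_0,\dots,B_3$. Put $p=\beta_0|n_0$ and $u_i=\beta_i[n_0,n_1)$. These words are nonempty because $1\le n_0<n_1$, and (H) holds by \eqref{eq:hom}.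

\emph{Step 4: spliced words.} The words $w_x$ repeat the first blocks and have no direct relation to the classes $B_i$. The link is provided by
\[
v_x=p\,\beta_{x_0}[n_0,n_1)\,\beta_{x_1}[n_1,n_2)\,\beta_{x_2}[n_2,n_3)\cdots .
\]
By \eqref{eq:hom}, both $w_x\otimes w_y$ and $v_x\otimes v_y$ have factorizations with values $\mu(p\otimes p),e_0,e_1,\dots$, where $e_k$ is $a$, $b$ or $c$ according to whether the $k$-th letter of $\operatorname{sg}(x,y)$ is ${=}$, ${<}$ or ${>}$. By saturation,
\begin{equation}\label{eq:transfer}
\operatorname{sg}(x,y)=\operatorname{sg}(x',y')\ \text{ implies }\ \bigl(w_x\approx w_y\iff v_{x'}\approx v_{y'}\bigr).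
\end{equation}
We claim that $v_x|n_k\sim\beta_i|n_k$ for all $x$, $k$ and $i\le3$. By Step 1 the four words $\beta_i|n_k$ are pairwise $\sim$-equivalent for each $k$, so it suffices to prove the claim for one $i$ at each level. For $k=0$ we have $v_x|n_0=\beta_0|n_0$. If the claim holds for $k$, then $v_x|n_k\sim\beta_{x_k}|n_k$; appending $\beta_{x_k}[n_k,n_{k+1})$ to both sides and using Lemma~\ref{lem:cong}(a) gives $v_x|n_{k+1}\sim\beta_{x_k}|n_{k+1}$.

Now let $x$ be constantly $i$ from position $k$ on. Then $v_x=(v_x|n_k)\,\beta_i[n_k,\infty)$, while $\beta_i=(\beta_i|n_k)\,\beta_i[n_k,\infty)\in B_i$. Since $\sim$ is the relation $\sim_{B_i}$, the claim yields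
\begin{equation}\label{eq:land}
v_x\in B_i\quad\text{whenever $x$ is eventually constant with value $i$.}
\end{equation}

\emph{Step 5: {\rm(I)} and {\rm(E)}.} For $i\ne j$, \eqref{eq:land} puts $v_{i^\omega}$ and $v_{j^\omega}$ into the distinct classes $B_i$ and $B_j$, and \eqref{eq:transfer} gives (I). Let $x$ and $y$ agree from position $k$ on, and let $x',y'$ be obtained from $x,y$ by replacing all letters from position $k$ on by $0$. Then $\operatorname{sg}(x,y)=\operatorname{sg}(x',y')$, and $v_{x'},v_{y'}\in B_0$ by \eqref{eq:land}. So \eqref{eq:transfer} gives $w_x\approx w_y$.
\end{proof}

The common code is what yields \eqref{eq:land}: a single relation $\sim$, for which the prefixes are equivalent, has to serve all four classes. Without it the conclusion fails. If $\approx$ is equality on $\{0,1\}^\omega$ there is no frame, because (I) forces $u_0\ne u_1$ and then $w_{10^\omega}\neq w_{0^\omega}$ violates (E).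

\subsection*{The status of a sign sequence}

Fix a frame. Every $\sigma=\sigma_0\sigma_1\cdots\in\{{=},{<},{>}\}^\omega$ is $\operatorname{sg}(x,y)$ for some $x,y$: use the letter pairs $(0,0)$, $(0,1)$, $(1,0)$. By (H) and saturation, the set $\{V\in\mathcal F: w_x\,V\,w_y\}$ depends only on $\sigma=\operatorname{sg}(x,y)$. We call it the \emph{status} $\operatorname{st}(\sigma)$. We call $\sigma$ \emph{neutral} if ${\approx}\in\operatorname{st}(\sigma)$, that is, if $w_x\approx w_y$ whenever $\operatorname{sg}(x,y)=\sigma$. The next lemma isolates the moves used in Proposition~\ref{prop:E0}.

\begin{lemma}\label{lem:status}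
The status of $\sigma$ does not change under any of the following operations.
\begin{itemize}
\item[(P1)] Changing finitely many letters of $\sigma$.
\item[(P2)] Replacing each letter $\sigma_k$ by $\sigma_k^{m_k}$, with arbitrary $m_k\ge1$.
\item[(P3)] Deleting or adding a finite prefix.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) Let $\sigma=\operatorname{sg}(x,y)$ and let $\sigma'$ agree with $\sigma$ from position $k$ on. Change $x$ and $y$ below $k$ to obtain $x',y'$ with $\operatorname{sg}(x',y')=\sigma'$. By (E), $w_x\approx w_{x'}$ and $w_y\approx w_{y'}$, and the members of $\mathcal F$ are invariant.

(P2) Let $\operatorname{sg}(x,y)=\sigma$, let $\operatorname{sg}(x',y')$ be the stretched sequence, and let $e_k\in\{a,b,c\}$ be the value that corresponds to $\sigma_k$. In $w_{x'}\otimes w_{y'}$, merge the $m_k$ blocks that come from $\sigma_k$ into one factor. Its value is $e_k^{m_k}=e_k$. So $w_{x'}\otimes w_{y'}$ and $w_x\otimes w_y$ have factorizations with the same values $\mu(p\otimes p),e_0,e_1,\dots$.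

(P3) It suffices to show that adding one letter $\epsilon$ in front of $\sigma=\sigma_0\tau$ preserves the status. By (P1), (P2) and (P1) again,
\[
\operatorname{st}(\epsilon\,\sigma_0\,\tau)=\operatorname{st}({=}\,{=}\,\tau)=\operatorname{st}({=}\,\tau)=\operatorname{st}(\sigma_0\,\tau).\qedhere
\]
\end{proof}

The next lemma is the reason for having four words. The letters $1$ and $2$ are both larger than $0$ and both smaller than $3$, so a sequence of $0$'s and $3$'s has the same signs against either of them.

\begin{lemma}\label{lem:squeeze}
Let $\sigma$ be neutral and let $D$ be the set of positions $k$ at which $\sigma_k$ is not ${=}$. If $x,y\in\{1,2\}^\omega$ agree outside $D$, then $w_x\approx w_y$. In particular, no $\sigma\in\{{<},{>}\}^\omega$ is neutral.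
\end{lemma}

\begin{proof}
Let $z_k=x_k=y_k$ for $k\notin D$, let $z_k=0$ if $\sigma_k$ is ${<}$, and let $z_k=3$ if $\sigma_k$ is ${>}$. Then $\operatorname{sg}(z,x)=\sigma=\operatorname{sg}(z,y)$, so $w_x\approx w_z\approx w_y$. If $\sigma\in\{{<},{>}\}^\omega$ were neutral, then $D=\omega$ and we would get $w_{1^\omega}\approx w_{2^\omega}$, contrary to (I).
\end{proof}

\section{The ordered case}\label{sec:order}

\begin{proposition}\label{prop:bound}
Let $\preceq$ be a regular total preorder on $L$ that induces $\approx$, and let $N$ be the constant of Section~\ref{sec:frame} for $\mathcal F=\{\approx,\preceq\}$. Then at most $N$ classes of $\approx$ share any given code.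
\end{proposition}

\begin{proof}
Both members of $\mathcal F$ are invariant. If the bound fails, Lemma~\ref{lem:frame} gives a frame. Let $\sigma=({<}{>})^\omega$ and $\bar\sigma=({>}{<})^\omega$, and choose $x,y$ with $\operatorname{sg}(x,y)=\sigma$. Then $\operatorname{sg}(y,x)=\bar\sigma$. Since $\bar\sigma$ is $\sigma$ with the letter ${>}$ added in front, (P3) gives $\operatorname{st}(\sigma)=\operatorname{st}(\bar\sigma)$, and therefore
\[
w_x\preceq w_y\iff{\preceq}\in\operatorname{st}(\sigma)\iff{\preceq}\in\operatorname{st}(\bar\sigma)\iff w_y\preceq w_x .
\]
The words $w_x,w_y$ lie in $L$ by (E) and $\preceq$ is total, so both sides hold and $w_x\approx w_y$. Thus $\sigma$ is neutral, which contradicts Lemma~\ref{lem:squeeze}. Explicitly, $\operatorname{sg}((03)^\omega,1^\omega)=\sigma=\operatorname{sg}((03)^\omega,2^\omega)$ gives $w_{1^\omega}\approx w_{(03)^\omega}\approx w_{2^\omega}$.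
\end{proof}

Totality is used once, to pass from the equivalence of the two inequalities to their truth. It cannot be dropped: $E_0$ is itself a regular reflexive and transitive relation that induces $E_0$, and Example~\ref{ex:codes}(b) violates every bound. Regularity of $\preceq$ is used to make $\mu$ saturate it. Theorem~\ref{thm:dichotomy} will show that a Borel preorder suffices for such a bound, but some restriction is needed, since with the axiom of choice every quotient $L/{\approx}$ can be linearly ordered.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(\Sigma,L,\approx,(L_R)_R,\pi)$ be a presentation of $\mathcal A$, and let $R_0^{\mathcal A}$ be a linear order of $A$, strict or reflexive. The relation $\approx$ is the kernel of $\pi$, hence an equivalence relation. Define $\alpha\preceq\beta$ if $\langle\alpha,\beta\rangle\in L_{R_0}$ or $\alpha\approx\beta$; this says $\pi(\alpha)\le\pi(\beta)$ in the reflexive version of the order. So $\preceq$ is a regular total preorder on $L$ that induces $\approx$. Let $N$ be as in Proposition~\ref{prop:bound}.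

\emph{New names.} For $\alpha\in L$ let $\iota(\alpha)$ be the number of classes $[\beta]$ with $d(\beta)=d(\alpha)$ and $\beta\prec\alpha$. At most $N$ classes have code $d(\alpha)$ and $[\alpha]$ is one of them, so $\iota(\alpha)\in\{0,\dots,N-1\}$. Put
\[
f(\alpha)=d(\alpha)\otimes\iota(\alpha)^\omega ,
\]
a word over $\Delta\times\{0,\dots,N-1\}$. The statement $\iota(\alpha)\ge j$ says that there are $\beta_1\prec\dots\prec\beta_j\prec\alpha$ in $L$ with $d(\beta_1)=\dots=d(\beta_j)=d(\alpha)$. By Lemma~\ref{lem:code}(b) and (F1) it is regular for each fixed $j$, and so is $\iota(\alpha)=j$. Hence $f$ has a regular graph. Moreover,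
\begin{equation}\label{eq:kernel}
f(\alpha)=f(\beta)\iff\alpha\approx\beta .
\end{equation}
Indeed, $d$ and $\iota$ are constant on classes. Conversely, if $f(\alpha)=f(\beta)$, then $[\alpha]$ and $[\beta]$ belong to the same finite linearly ordered set, the set of classes with code $d(\alpha)$, and have the same number of predecessors in it, so they are equal.

\emph{The new presentation.} Put $L'=f(L)$, $\pi'(f(\alpha))=\pi(\alpha)$, and $L'_R=\{f(\bar\alpha):\bar\alpha\in L_R\}$, where $f$ is applied to each coordinate. The language $L'$ and the relations $L'_R$ are regular by (F1), and so is equality on $L'$. By \eqref{eq:kernel}, $f(\alpha)=f(\beta)\iff\pi(\alpha)=\pi(\beta)$, so $\pi'$ is a well-defined bijection from $L'$ onto $A$. Every tuple from $L'$ has the form $f(\bar\alpha)$, and $\pi'(f(\bar\alpha))=\pi(\bar\alpha)$. If $f(\bar\alpha)\in L'_R$, then $f(\bar\alpha)=f(\bar\alpha')$ for some $\bar\alpha'\in L_R$, so $\pi(\bar\alpha)=\pi(\bar\alpha')\in R^{\mathcal A}$. If $\pi(\bar\alpha)\in R^{\mathcal A}$, then $\bar\alpha\in L_R$ and $f(\bar\alpha)\in L'_R$. So we have an injective presentation of $\mathcal A$.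

For the final equivalence, one direction is the remark on the lexicographic order in Section~\ref{sec:intro}. Conversely, if an expansion of $\mathcal A$ by a linear order is $\omega$-automatic, it has an injective presentation by the first part, and omitting the relation for the order leaves an injective presentation of $\mathcal A$.
\end{proof}

\section{Uniformization and the original alphabet}\label{sec:unif}

To return from the new names to the old ones we must choose, for each value $\gamma$ of $f$, one word $\alpha$ with $f(\alpha)=\gamma$. Now that each class has a canonical name $\gamma$, the choice may depend on $\gamma$, and this is an instance of uniformization. The following lemma is known, see for example \cite{Siefkes}; we include a proof for completeness.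

\begin{lemma}\label{lem:unif}
If $U\subseteq\Gamma^\omega\times\Sigma^\omega$ is regular and $\operatorname{dom}(U)=\{\gamma:\exists y\,(\gamma,y)\in U\}$, then there is a function $g\colon\operatorname{dom}(U)\to\Sigma^\omega$ with regular graph such that $(\gamma,g(\gamma))\in U$ for all $\gamma\in\operatorname{dom}(U)$.
\end{lemma}

Choosing the lexicographically least $y$ fails: if $U$ requires only that $y\in\{0,1\}^\omega$ contain infinitely many $1$'s, the greedy choice postpones the first $1$ forever. The remedy is to choose $y$ together with a run and to give priority to reaching an accepting state as early as possible.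

\begin{proof}
Let a B\"uchi automaton for $U$ have state set $Q$ and accepting set $F$, and order $Q\times\Sigma$ linearly. For $\gamma\in\Gamma^\omega$ let $\operatorname{Acc}(\gamma)$ be the set of words $\xi\in(Q\times\Sigma)^\omega$ with $\xi(n)=\langle q_n,y(n)\rangle$ such that $q_0q_1\cdots$ is an accepting run on $\gamma\otimes y$. The relation $\xi\in\operatorname{Acc}(\gamma)$ is MSO-definable, and $\operatorname{Acc}(\gamma)\ne\emptyset$ exactly for $\gamma\in\operatorname{dom}(U)$. A \emph{hit} of $\xi$ is a position $n$ with $q_n\in F$.

Fix $\gamma\in\operatorname{dom}(U)$. Let $n_{-1}=-1$ and let $v_{-1}$ be the empty word. Suppose that $v_k$ is a prefix of length $n_k+1$ of some member of $\operatorname{Acc}(\gamma)$. That member has infinitely many hits, so there is a least $n_{k+1}>n_k$ such that some $\xi\in\operatorname{Acc}(\gamma)$ extends $v_k$ and has a hit at $n_{k+1}$. Let $v_{k+1}$ be the lexicographically least word $\xi|(n_{k+1}+1)$ among all such $\xi$. Let $\xi^*$ be the $\omega$-word that extends all $v_k$. Each prefix of $\xi^*$ is a prefix of a member of $\operatorname{Acc}(\gamma)$, so the state component of $\xi^*$ starts in the initial state and respects the transitions; and $\xi^*$ has a hit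 at every $n_k$, $k\ge0$. Hence $\xi^*\in\operatorname{Acc}(\gamma)$. Let $g(\gamma)$ be the $\Sigma$-component of $\xi^*$; then $(\gamma,g(\gamma))\in U$.

Consider the following conditions on a word $\zeta\in(Q\times\Sigma)^\omega$ and a set $M\subseteq\omega$: the set $M$ is infinite, and whenever $m<m'$ are consecutive elements of $\{-1\}\cup M$, the position $m'$ is the least one above $m$ at which some $\xi\in\operatorname{Acc}(\gamma)$ with $\xi|(m+1)=\zeta|(m+1)$ has a hit, and $\zeta|(m'+1)$ is the lexicographically least word $\xi|(m'+1)$ among those $\xi$ with a hit at $m'$. These conditions are expressible in MSO with parameter $\gamma$, the case $m=-1$ being a separate clause for $\min M$. By induction on $k$ they force the elements of $M$ to be $n_0<n_1<\cdots$ and $\zeta|(n_k+1)=v_k$, and the pair $(\xi^*,\{n_0,n_1,\dots\})$ satisfies them. So $y=g(\gamma)$ holds if and only if $\gamma\in\operatorname{dom}(U)$ and there are $\zeta$ and $M$ as above with $y$ the $\Sigma$-component of $\zeta$. By (F1) the graph of $g$ is regular.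
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:restrict}]
Let $f$ be the function from the proof of Theorem~\ref{thm:main}. Apply Lemma~\ref{lem:unif} to $U=\{(f(\alpha),\alpha):\alpha\in L\}$ to get $g\colon f(L)\to L$ with regular graph and $f(g(\gamma))=\gamma$. The range $T$ of $g$ is regular by (F1). Let $C$ be a class and $\gamma$ the value of $f$ on $C$. By \eqref{eq:kernel}, $C=f^{-1}(\gamma)$. So $g(\gamma)\in C$, and $g(\gamma')\in C$ implies $\gamma'=f(g(\gamma'))=\gamma$. Thus $T$ is a transversal, and $\pi$ restricts to a bijection from $T$ onto $A$. The restrictions of the $L_R$ to $T$ are regular, and the equivalence $\bar\alpha\in L_R\iff\pi(\bar\alpha)\in R^{\mathcal A}$ is inherited by tuples from $T$.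
\end{proof}

\section{A dichotomy for regular equivalence relations}\label{sec:dichotomy}

We now drop the order and ask which regular equivalence relations have a regular transversal. The answer involves Borel sets, so we recall what is needed. The set $\Sigma^\omega$ carries the product topology, with the cylinders $u\Sigma^\omega$ as a basis; it is compact and metrizable, and convolution is a homeomorphism from $(\Sigma^\omega)^n$ onto $(\Sigma^n)^\omega$. A \emph{standard Borel space} is a measurable space isomorphic to a Borel subset of a Polish space with its Borel $\sigma$-algebra. An equivalence relation $\approx$ on a Borel set $L$ is \emph{smooth} if there is a Borel map $g$ from $L$ to a standard Borel space with $g(\alpha)=g(\beta)\iff\alpha\approx\beta$. A set is \emph{meager} if it is a countable union of nowhere dense sets and \emph{comeager} if its complement is meager.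

\begin{itemize}
\item[(B1)] Regular languages and relations are Borel. Indeed, a regular language is the projection of the $G_\delta$ set of pairs of a word and an accepting run, hence analytic; its complement is regular by (F1), hence analytic as well; and by Suslin's theorem an analytic set with analytic complement is Borel.
\item[(B2)] Every standard Borel space is Borel isomorphic to a Borel subset of $\mathbb R$.
\item[(B3)] Every Borel subset of a Polish space differs from an open set by a meager set; so a nonmeager Borel set is comeager in some nonempty open set. A nonempty Polish space is not meager in itself (Baire category theorem).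
\end{itemize}

\begin{theorem}\label{thm:dichotomy}
Let $\approx$ be a regular equivalence relation on a regular language $L\subseteq\Sigma^\omega$. Fix a morphism $\mu$ to a finite semigroup that saturates $\approx$, and let $N$ be the constant of Section~\ref{sec:frame} for $\mathcal F=\{\approx\}$. The following are equivalent.
\begin{itemize}
\item[(1)] $\approx$ has a regular transversal.
\item[(2)] There are a finite alphabet $\Gamma$ and a function $f\colon L\to\Gamma^\omega$ with regular graph such that $f(\alpha)=f(\beta)\iff\alpha\approx\beta$.
\item[(3)] There is a regular total preorder on $L$ that induces $\approx$.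
\item[(4)] There is a Borel total preorder on $L$ that induces $\approx$.
\item[(5)] $\approx$ is smooth.
\item[(6)] There are no $p\in\Sigma^+$ and $u_0,u_1\in\Sigma^+$ of equal length such that $w_x=p\,u_{x_0}u_{x_1}\cdots$ lies in $L$ for all $x\in\{0,1\}^\omega$ and $w_x\approx w_y\iff x\,E_0\,y$ for all $x,y\in\{0,1\}^\omega$.
\item[(7)] At most $N$ classes share any given code.
\end{itemize}
Given automata for $L$ and $\approx$, it is decidable whether these conditions hold.
\end{theorem}

We call a triple $p,u_0,u_1$ as in (6) a \emph{uniform copy of $E_0$}. A frame provides one half of such a copy, namely (E), while (I) gives inequivalence only for constant sequences. The missing half turns out to be automatic.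

\begin{lemma}\label{lem:copy}
Fix a frame. If $\sigma\in\{{=},{<},{>}\}^\omega$ has infinitely many letters different from ${=}$, then $\sigma$ is not neutral. Hence $p,u_0,u_1$ is a uniform copy of $E_0$.
\end{lemma}

\begin{proof}
Suppose that such a $\sigma$ is neutral. If $\sigma$ has only finitely many letters ${=}$, then (P1) turns it into a neutral sequence in $\{{<},{>}\}^\omega$, contrary to Lemma~\ref{lem:squeeze}.

So let $\sigma$ have infinitely many letters ${=}$. Lemma~\ref{lem:squeeze} now allows us to change $1$ into $2$ only where $\sigma$ is not ${=}$. We therefore produce two neutral sequences such that at each position exactly one of them has the letter ${=}$, and pass from $1^\omega$ to $2^\omega$ in two steps. After adding a letter ${=}$ in front, by (P3), we can write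
\[
\sigma={=}^{k_0}\,\theta_0\,{=}^{k_1}\,\theta_1\,{=}^{k_2}\,\theta_2\cdots,\qquad k_i\ge1,\quad\theta_i\in\{{<},{>}\}^+ .
\]
The exponents $k_i$ can be replaced by any positive integers without changing the status, because all these sequences arise by (P2) from the one with all $k_i=1$. Let $l_i=|\theta_i|$. Taking $k_i=l_i$ shows that
\[
\sigma'={=}^{l_0}\,\theta_0\,{=}^{l_1}\,\theta_1\cdots
\]
is neutral. Taking $k_0=1$ and $k_{i+1}=l_i$, and deleting the first letter by (P3), shows that
\[
\sigma''=\theta_0\,{=}^{l_0}\,\theta_1\,{=}^{l_1}\cdots
\]
is neutral. Partition $\omega$ into consecutive intervals $P_0,Q_0,P_1,Q_1,\dots$ with $|P_i|=|Q_i|=l_i$, and let $P=\bigcup_iP_i$ and $Q=\bigcup_iQ_i$. Then $\sigma'$ differs from ${=}$ exactly on $Q$, and $\sigma''$ differs from ${=}$ exactly on $P$. Let $y\in\{1,2\}^\omega$ be $1$ on $P$ and $2$ on $Q$. (If, say, every $\theta_i$ is the letter ${<}$, then $\sigma'=({=}{<})^\omega$, $\sigma''=({<}{=})^\omega$ and $y=(12)^\omega$.) The sequences $1^\omega$ and $y$ agree outside $Q$, so Lemma~\ref{lem:squeeze} for $\sigma'$ gives $w_{1^\omega}\approx w_y$. The sequences $y$ and $2^\omega$ agree outside $P$, so Lemma~\ref{lem:squeeze} for $\sigma''$ gives $w_y\approx w_{2^\omega}$.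 This contradicts (I).

For the last statement let $x,y\in\{0,1\}^\omega$. The words $w_x,w_y$ lie in $L$, and $x\,E_0\,y$ implies $w_x\approx w_y$, by (E). If $x\,E_0\,y$ fails, then $\operatorname{sg}(x,y)$ has infinitely many letters different from ${=}$, so it is not neutral and $w_x\not\approx w_y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
We prove $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Rightarrow(6)\Rightarrow(7)\Rightarrow(1)$ and $(2)\Rightarrow(5)\Rightarrow(4)$.

$(1)\Rightarrow(2)$. Let $f(\alpha)$ be the unique $\beta\in T$ with $\alpha\approx\beta$, where $T$ is a regular transversal.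

$(2)\Rightarrow(3)$. Let $\alpha\preceq\beta$ if $f(\alpha)\le_{\mathrm{lex}}f(\beta)$. This is regular by (F1).

$(3)\Rightarrow(4)$. This is (B1).

$(2)\Rightarrow(5)$. The preimage under $f$ of a cylinder $v\Gamma^\omega$ is regular by (F1), hence Borel by (B1). The countably many cylinders generate the Borel $\sigma$-algebra of $\Gamma^\omega$, so $f$ is a Borel map.

$(5)\Rightarrow(4)$. By (B2) we may take $g\colon L\to\mathbb R$. Let $\alpha\preceq\beta$ if $g(\alpha)\le g(\beta)$.

$(4)\Rightarrow(6)$. This is the Borel counterpart of Proposition~\ref{prop:E0}; Baire category replaces idempotence as the source of symmetry. Suppose that $\preceq$ is as in (4) and $p,u_0,u_1$ is a uniform copy of $E_0$. Let $X=\{0,1\}^\omega$. The map $x\mapsto w_x$ from $X$ to $L$ is continuous, so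
\[
G=\{(x,y)\in X^2:w_x\prec w_y\}
\]
is Borel. Let $G^{-1}=\{(y,x):(x,y)\in G\}$. Since $\preceq$ is total and induces $\approx$, and $w_x\approx w_y\iff x\,E_0\,y$, the space $X^2$ is the disjoint union of $G$, $G^{-1}$ and $E_0$. By invariance of $\preceq$, membership in $G$ is unaffected by changing finitely many letters of $x$ and of $y$.

Suppose that $G$ is nonmeager. By (B3) it is comeager in a set $sX\times tX$, and by lengthening the words we may assume $|s|=|t|=n$. For any $s',t'\in\{0,1\}^n$, flipping the letters of $x$ at the positions where $s,s'$ differ and the letters of $y$ at the positions where $t,t'$ differ is a homeomorphism of $X^2$ that preserves $G$ and carries $sX\times tX$ onto $s'X\times t'X$. These finitely many sets cover $X^2$, so $G$ is comeager. Swapping coordinates is a homeomorphism, so $G^{-1}$ is comeager too. Then the complement of $G\cap G^{-1}=\emptyset$ is meager, contrary to the Baire category theorem. Hence $G$ is meager, and so is $G^{-1}$. Finally, $E_0$ is the union of the sets $\{(x,y):x_i=y_i\text{ for all }i\ge n\}$, $n\in\omega$. Each is closed, and has empty interior because every nonempty open set contains a pair that differs at some position above $n$. So $E_0$ is meager. Then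 $X^2=G\cup G^{-1}\cup E_0$ is meager, a contradiction.

$(6)\Rightarrow(7)$. If (7) fails, Lemma~\ref{lem:frame} gives a frame and Lemma~\ref{lem:copy} a uniform copy of $E_0$.

$(7)\Rightarrow(1)$. There is no order now by which to number the classes with a common code, so we choose representatives for all of them at once. For $1\le k\le N$ let $X_k\subseteq\Delta^\omega$ be the set of words that are the code of exactly $k$ classes. It is regular by Lemma~\ref{lem:code}(b) and (F1): there are $k$ pairwise inequivalent words in $L$ with code $\gamma$, and there are not $k+1$. By (7) the sets $X_k$ cover $d(L)$. Let $U_k$ be the set of pairs $(\gamma,\beta_1\otimes\dots\otimes\beta_k)$ such that $\gamma\in X_k$ and $\beta_1,\dots,\beta_k\in L$ are pairwise inequivalent words with code $\gamma$. This relation is regular with domain $X_k$. Lemma~\ref{lem:unif}, with alphabet $\Sigma^k$ in place of $\Sigma$, gives functions $g_{k,1},\dots,g_{k,k}\colon X_k\to L$ with regular graphs such that $g_{k,1}(\gamma),\dots,g_{k,k}(\gamma)$ are pairwise inequivalent and have code $\gamma$. Let $T$ be the union of the ranges of all $g_{k,i}$, a regular set. Let $C$ be a class, with code $\gamma\in X_k$. The words $g_{k,1}(\gamma),\dots,g_{k,k}(\gamma)$ lie in $k$ distinct classes with code $\gamma$, and there are exactly $k$ such classes, so $C$ contains exactly one of these words. Every element of $T\cap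 C$ has the form $g_{k',i}(\gamma')$ and has code $\gamma'=\gamma$, which forces $k'=k$; so it is one of these words. Hence $|T\cap C|=1$.

\emph{Decidability.} The conditions (1)--(6) do not mention $\mu$, so we may test (7) for the morphism computed by (F2). From it we compute $K$, $\rho$, $N$ and, by the proof of Lemma~\ref{lem:code}(b), a formula for the graph of $d$. The negation of (7) says that there are $N+1$ pairwise inequivalent words in $L$ with the same code. This is an MSO sentence over $(\omega,<)$, and its truth is decidable by (F1).
\end{proof}

\begin{remark}\label{rem:final}
For $E_0$ on $\{0,1\}^\omega$ the words $p=0$, $u_0=0$, $u_1=1$ form a uniform copy of $E_0$, so all seven conditions fail. Thus Theorem~\ref{thm:restrict} needs some hypothesis such as the linear order. This is a statement about presentations: the quotient $\{0,1\}^\omega/E_0$, as a set without relations, has the cardinality of the continuum because its classes are countable, and so it has the injective presentation by $\{0,1\}^\omega$ with equality; but no restriction of its presentation by $E_0$ to a regular set is an injective presentation. By Theorem~\ref{thm:dichotomy}, uniform copies of $E_0$ are the only obstruction to a regular transversal,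 and a linear order on the quotient, even a merely Borel one, excludes them.
\end{remark}

\begin{thebibliography}{9}

\bibitem{MSO}
\emph{Monadic Second-Order Model Theory},
\texttt{https://www.fi.muni.cz/\textasciitilde blumens/MSO.pdf}.

\bibitem{Siefkes}
Siefkes, 1975.

\end{thebibliography}
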